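# Kreweras walks with one weighted axis: an algebraic diagonal and transcendental axes

## 1. Three numbers with sum $1$ and product $t^3$

Fix a number $T$ and consider triples $(U,V,V')$ with
$$U+V+V'=1,\qquad UVV'=T. \tag{1}$$
If $U\neq 0$ is chosen, the sum $1-U$ and the product $T/U$ of the other two entries are known, so $V,V'$ are determined up to order, and
$$(V-V')^2=(1-U)^2-\frac{4T}{U}=\frac{e(U)}{U},\qquad e(U)=U(1-U)^2-4T. \tag{2}$$
Two features of (1) matter. The conditions are symmetric, so permuting a triple gives a triple. And the three entries can all coincide only as $(\tfrac13,\tfrac13,\tfrac13)$, which requires $T=\tfrac1{27}$.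

Here is what these triples are for. Put $T=t^3$ and $U=t/x$, $V=t/y$, $V'=txy$. The product condition holds automatically, and the sum condition becomes $1=t\bigl(xy+\frac1x+\frac1y\bigr)$. The three monomials $xy,\frac1x,\frac1y$ are the steps of Kreweras walks, so (1) is the zero set of the "kernel" of the functional equation for these walks. The symmetry of (1) says that one point $(x,y)$ of this curve produces others by permuting $U,V,V'$. We use it three times: to find points that may be substituted into the functional equation; to rewrite the generating function as an integral over $U$; and at the end, near the triple point $U=V=V'=\frac13$, to compute how that integral changes when $t$ circles a point with $t^3=\frac1{27}$.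

## 2. Weighted walks, and what is to be decided

**Definition (weighted Kreweras walks).** A Kreweras walk starts at $(0,0)$, uses steps $(1,1)$, $(-1,0)$, $(0,-1)$, and stays in $\mathbb Z_{\ge0}^2$. Fix nonzero $a,b,c\in\mathbb C$. After each step the walk gains a factor $a$ if it is at $(i,0)$ with $i\ge1$, a factor $b$ if it is at $(0,j)$ with $j\ge1$, and a factor $c$ if it is at the origin. The starting vertex is not weighted. Put
$$Q(x,y)=Q(x,y;t)=\sum_w(\text{weight of }w)\,t^{|w|}x^{i(w)}y^{j(w)},$$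
where $|w|$ is the length and $(i(w),j(w))$ the endpoint.

So $Q(1,1)$ counts all walks, $Q(1,0)$ those ending on the $x$-axis, and $Q(0,1)$ those ending on the $y$-axis. We write $\bar a=1/a$, $\bar x=1/x$ and so on, and $Q_{0,0}=Q(0,0)$.

**Definition (algebraic, D-finite).** A series $F\in\mathbb C[[t]]$ is algebraic if $P(t,F(t))=0$ for some nonzero $P\in\mathbb C[t,u]$. It is D-finite if $\sum_{k=0}^r p_k(t)F^{(k)}(t)=0$ with polynomials $p_k\in\mathbb C[t]$, not all zero. We use the same words for Laurent series in $t$.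

Textbook facts: algebraic series are D-finite; D-finite series are closed under sums and products; algebraic Laurent series form a field. The two notions differ. Let $F(s)=\sum_n c_ns^n$ with $c_n=\binom{2n}{n}^2$. From $(n+1)^2c_{n+1}=4(2n+1)^2c_n$ one gets $\theta^2F=4s(2\theta+1)^2F$ with $\theta=s\,\frac{d}{ds}$, so $F$ is D-finite. But $c_n\sim 16^n/(\pi n)$, so $F(s)$ grows like $\frac1\pi\log\frac1{1-16s}$ as $s\to\frac1{16}^-$. By its Puiseux expansion, a nonzero algebraic function behaves there like a constant times a power of $1-16s$. Hence $F$ is not algebraic.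

The paper "Quarter-plane lattice paths with interacting boundaries: Kreweras and friends" (http://www.nicholasbeaton.com/papers/XBO2018.pdf) contains the following conjecture. It is known that when $a=b$ the three series are algebraic, for every $c$.

**Conjecture.** If $a=1$ or $b=1$ (but not both), then $Q(1,1)$, $Q(0,1)$ and $Q(1,0)$ are D-finite but not algebraic.

The conjecture is false because of $Q(1,1)$; its other assertions are true. Reflection in the diagonal gives $Q_{a,b,c}(x,y)=Q_{b,a,c}(y,x)$, so we may and do assume from now on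
$$b=1,\qquad a\in\mathbb C\setminus\{0,1\},\qquad c\in\mathbb C\setminus\{0\}.$$

**Theorem 1.** $Q(0,0;t)$ is algebraic, $Q(x,x;t)$ is algebraic over $\mathbb C(x,t)$, and $Q(1,1;t)$ is algebraic.

**Theorem 2.** For all fixed $x_0,y_0\in\mathbb C$, the series $Q(x_0,y_0;t)$ is D-finite, and it is algebraic if and only if $x_0=y_0$.

In particular $Q(1,0)$ and $Q(0,1)$ are D-finite and not algebraic, for every $a\ne0,1$ and every $c\ne0$, while $Q(1,1)$ is algebraic.

**Short walks by hand.** The only walk of length $1$ ends at $(1,1)$. At length $2$ the endpoints are $(2,2)$, $(1,0)$ with weight $a$, and $(0,1)$ with weight $1$. At length $3$: from $(2,2)$ we reach $(3,3),(1,2),(2,1)$; from $(1,0)$ we reach $(2,1)$ with weight $a$ and $(0,0)$ with weight $ac$; from $(0,1)$ we reach $(1,2)$ with weight $1$ and $(0,0)$ with weight $c$. Hence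
$$Q(1,1)=1+t+(2+a)t^2+\bigl(4+a+(a+1)c\bigr)t^3+\cdots,\qquad Q_{0,0}=1+(a+1)c\,t^3+\cdots,$$
$$Q(x,0)=1+axt^2+(a+1)c\,t^3+\cdots,\qquad Q(0,y)=1+yt^2+(a+1)c\,t^3+\cdots .$$

## 3. The functional equation and its kernel

**Functional equation.** Ignoring the weight of the last vertex, appending a step to a walk gives $1+t(xy+\bar x+\bar y)Q-t\bar xQ(0,y)-t\bar yQ(x,0)$, where the illegal steps have been removed. Walks ending on the $x$-axis off the origin contribute only $\bar a$ times their true weight to this expression, so we must add $(1-\bar a)(Q(x,0)-Q_{0,0})$. On the $y$-axis the correction vanishes because $b=1$. At the origin we add $(1-\bar c)(Q_{0,0}-1)$, since the empty walk is unweighted. Put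
$$\alpha=1-\bar a,\quad A(x)=Q(x,0),\quad B(y)=Q(0,y),\quad K(x,y)=1-t(xy+\bar x+\bar y),\quad C=\bar c+(\bar a-\bar c)Q_{0,0}.$$
Then
$$K(x,y)\,Q(x,y)=C+(\alpha-t/y)A(x)-(t/x)B(y). \tag{3}$$
Here $\alpha\ne0$ because $a\neq1$, and $1-\alpha=\bar a\ne0$. Also $C=\bar a+O(t)\neq0$. We set $T=t^3$ and $h(x)=xA(x)$.

**The ring.** Let $\mathcal R=\mathbb C[x,\bar x]((t))$: Laurent series in $t$ whose coefficients are Laurent polynomials in $x$. It is a domain, and an element whose lowest $t$-coefficient is a monomial in $x$ is invertible. Denote by $[x^{>0}]$ and $[x^{\ge0}]$ the operators on $\mathcal R$ keeping positive, respectively nonnegative, powers of $x$. They do not in general preserve algebraicity: in $(1-4tx)^{-1/2}(1-4t\bar x)^{-1/2}$ the part $[x^0]=[x^{\ge0}]-[x^{>0}]$ is $\sum_n\binom{2n}n^2t^{2n}$, not algebraic by Section 2.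

**Roots of the kernel.** $K(x,Y)=0$ reads $Y=t(1+\bar xY+xY^2)$. It has a unique root
$$Y_0=t+t^2\bar x+t^3(\bar x^2+x)+\cdots\in t\,\mathbb C[x,\bar x][[t]].$$
As a quadratic it is $txY^2+(t\bar x-1)Y+t=0$, so the other root $Y_1=\bar x/Y_0=\bar x/t+\cdots\in\mathcal R$ satisfies
$$Y_0Y_1=\bar x,\qquad Y_0+Y_1=\bar x/t-\bar x^2. \tag{4}$$
Put
$$\Delta=(x-t)^2-4t^2x^3,\qquad \sqrt\Delta:=tx^2(Y_1-Y_0)=x+O(t),\qquad Y_{0,1}=\frac{x-t\mp\sqrt\Delta}{2tx^2}. \tag{5}$$
In the language of Section 1, let $U=t/x$ and $V_i=t/Y_i$. By (4),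
$$V_0+V_1=1-t\bar x,\qquad V_0V_1=t^2x,\qquad V_0=1+O(t), \tag{6}$$
so $(U,V_0,V_1)$ is a triple as in (1). Any two entries give a point of the kernel curve; in particular $K(x,Y_0)=K(Y_0,x)=K(Y_1,Y_0)=0$.

## 4. Three substitutions and two equations for $h$

**Step 1: which substitutions converge.** A walk with $p$ diagonal steps ending at $(i,j)$ has length $n=3p-i-j$, with $i,j\le p$. Under $(X,Y)=(x,Y_0)$ or $(Y_0,x)$ its monomial $t^nX^iY^j$ has $t$-valuation at least $n$. Under $(Y_1,Y_0)$ the valuation is $n-i+j=3p-2i\ge p\ge n/3$. There are finitely many walks of each length, so $Q(X,Y)$, $A(X)$, $B(Y)$ converge in $\mathcal R$ for these three pairs. (Under $(x,Y_1)$ the walks made of $p$ diagonal steps all have valuation $0$, so the substitution fails.)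

**Step 2: the equations.** Since $K(X,Y)=0$, multiplying (3) by $X$ gives $(\alpha-t/Y)h(X)+CX=tB(Y)$, i.e.
$$(\alpha-V_0)h(x)+Cx=tB(Y_0)=(\alpha-V_0)h(Y_1)+CY_1,\qquad (\alpha-\tfrac tx)h(Y_0)+CY_0=tB(x).$$
The element $\alpha-V_0=-\bar a+O(t)$ is invertible. Hence
$$h(x)-h(Y_1)=C\,r,\qquad r:=\frac{Y_1-x}{\alpha-V_0}, \tag{7}$$
$$(\alpha x-t)\bigl(h(x)-h(Y_0)\bigr)=P(x)+C\,xY_0,\qquad P(x):=(\alpha x-t)h(x)-txB(x)\in x\,\mathbb C[x][[t]]. \tag{8}$$
From the definition of $P$ we have $tB(y)=(\alpha-t/y)h(y)-P(y)/y$. Inserting this in $x$ times (3),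
$$xK(x,y)\,Q(x,y)=Cx+(\alpha-t/y)\bigl(h(x)-h(y)\bigr)+P(y)/y. \tag{9}$$

**Step 3: $r$ explicitly.** Put $D=t^2x^2-\alpha\bar ax+\alpha t$. By (6) and $\alpha^2-\alpha=-\alpha\bar a$, $(\alpha-V_0)(\alpha-V_1)=\alpha^2-\alpha(1-t\bar x)+t^2x=\bar xD$. Since $V_1=t/Y_1=txY_0$,
$$(Y_1-x)(\alpha-V_1)=\alpha Y_1-t-\alpha x+tx^2Y_0.$$
Insert (5): $\alpha Y_1+tx^2Y_0=\frac{(\alpha+tx^2)(x-t)+(\alpha-tx^2)\sqrt\Delta}{2tx^2}$. As $D=-\alpha\bar ax+O(t)$ is invertible in $\mathcal R$,
$$r=\frac{N_e+(\alpha-tx^2)\sqrt\Delta}{2txD},\qquad N_e=\alpha(x-t)-3t^2x^2+t(1-2\alpha)x^3. \tag{10}$$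

## 5. Adding the two equations, and where that stops

The natural target is $h$, because $h$ and (3) determine everything. The unknowns $h(Y_0),h(Y_1)$ should be removed by extracting positive powers of $x$. A symmetric polynomial in $Y_0,Y_1$ is by (4) a polynomial in $\bar x$ and $1/t$, so one adds (7) to (8) divided by $\alpha x-t$ (invertible since $\alpha\neq0$):
$$2h(x)-\bigl[h(Y_0)+h(Y_1)\bigr]=Cr+\frac{P(x)+CxY_0}{\alpha x-t}. \tag{11}$$
The bracket is a sum of terms $t^n(Y_0^{i+1}+Y_1^{i+1})$ with coefficients, each of valuation at least $n-i-1\ge n/3-1$ by Step 1, so it lies in $\mathbb C[\bar x]((t))$. Extracting positive powers, $2h$ is the positive part of the right side.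

Two things go wrong. The right side contains the unknown $P$. And even if $P$ were known, it contains $\sqrt\Delta$ times a rational function; that is a series in both $x$ and $\bar x$, and by the example in Section 3 its positive part need not be algebraic. We cannot divide a troublesome factor of $\sqrt\Delta$ out of the equation first, because the bracket, being symmetric, has no such factor to give up.

Subtract instead. The antisymmetric combination $h(Y_1)-h(Y_0)$ is divisible by $Y_1-Y_0=\sqrt\Delta/(tx^2)$, so a factor of $\sqrt\Delta$ can be moved across. The price is that $h(x)$ cancels and only $P(x)$ survives. But put $y=x$ in (9): the term $h(x)-h(y)$ disappears, and $P$ is exactly what remains. On the diagonal, $P$ is enough.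

## 6. Splitting $\sqrt\Delta$ and computing $P$

**Step 1: a factorization of $\Delta$.** The purpose is to write $\sqrt\Delta$ as a series in $x$ times a series in $\bar x$. Let $W\in t\,\mathbb C[[t]]$ be the solution of $W=t(2+W^3)$, so $W=2t+8t^4+\cdots$, and put
$$\gamma=4t^2/W^2,\qquad \beta=t^2W^2-2t,\qquad q=t^2+\beta x+\gamma x^2 .$$
Then $\Delta=(1-xW^2)\,q$. The constant terms agree, the coefficient of $x$ is $\beta-t^2W^2=-2t$, and that of $x^3$ is $-\gamma W^2=-4t^2$. For $x^2$ we need $\gamma-\beta W^2=1$, i.e. $4t^2-t^2W^6+2tW^4=W^2$. As $W^2=t^2(4+4W^3+W^6)$, this is $2tW^4=4t^2W^3+2t^2W^6$, i.e. $W=2t+tW^3$, which holds. Put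
$$\sigma=\sqrt{1-xW^2}\in\mathbb C[x][[t]],\qquad \sqrt q=\sqrt\gamma\,x\sqrt{1+\tfrac\beta\gamma\bar x+\tfrac{t^2}\gamma\bar x^2}\in x\,\mathbb C[\bar x][[t]],\qquad \sqrt\gamma=\frac{2t}W .$$
Then $\sqrt\Delta=\sigma\sqrt q$: the squares agree and both are $x+O(t)$.

**Step 2: the equation for $P$.** By (7) and (8),
$$(\alpha x-t)\bigl(h(Y_1)-h(Y_0)\bigr)=P(x)+C\bigl(xY_0-(\alpha x-t)r\bigr). \tag{12}$$
Each $(Y_1^{i+1}-Y_0^{i+1})/(Y_1-Y_0)=\sum_{k=0}^iY_1^kY_0^{i-k}$ is symmetric, hence a polynomial in $\bar x$ and $1/t$, of valuation at least $-i$. With the factor $t^n$ the valuation is at least $n-i\ge n/3$. So $h(Y_1)-h(Y_0)=(Y_1-Y_0)\Sigma$ with $\Sigma\in\mathbb C[\bar x]((t))$. Divide (12) by $\sigma$. Since $Y_1-Y_0=\sigma\sqrt q/(tx^2)$, the left side becomes $(\alpha x-t)\sqrt q\,\bar x^2\Sigma/t\in\mathbb C[\bar x]((t))$, which has no positive powers. On the right, $P/\sigma\in x\,\mathbb C[x][[t]]$ has only positive powers. Therefore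
$$P(x)=-C\,\sigma\,H_{>0},\qquad H_{>0}:=[x^{>0}]H,\qquad H:=\frac{xY_0-(\alpha x-t)r}\sigma . \tag{13}$$

To see (13) at lowest order: $V_0=1-t\bar x+O(t^2)$ and $Y_1=\bar xV_0/t$ give $Y_1-x=\bar x/t-\bar x^2-x+O(t)$ and $1/(\alpha-V_0)=-a(1+at\bar x+O(t^2))$, so $r=-a\bigl[\bar x/t+(a-1)\bar x^2-x+O(t)\bigr]$. As $\sigma=1+O(t^2)$, $H=a\bigl[\alpha/t+\alpha(a-1)\bar x-\alpha x^2-\bar x\bigr]+O(t)$, hence $H_{>0}=-a\alpha x^2+O(t)$ and $P=\alpha x^2+O(t)$. The definition of $P$ with $h=x+\cdots$, $B=1+\cdots$ gives the same.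

**Step 3: tools for positive parts.** Write $D=t^2(x-x_-)(x-x_+)$ with
$$x_\pm=\frac{\alpha\bar a\pm\sqrt{\alpha^2\bar a^2-4\alpha T}}{2t^2},\qquad x_-\in t\,\mathbb C[[t]],\qquad \frac1{x_+}=\frac{t\,x_-}{\alpha}\in t^2\,\mathbb C[[t]].$$
In $\mathcal R$, the inverse of $x-x_-$ is expanded in $\bar x$ and that of $x-x_+$ in $x$.

**Lemma 1.** If $f\in\mathbb C[x]((t))$ and $\xi\in t\,\mathbb C[[t]]$, then $[x^{\ge0}]\dfrac{f}{x-\xi}=\dfrac{f(x)-f(\xi)}{x-\xi}$, where the inverse of $x-\xi$ is expanded in $\bar x$.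

Proof. $f-f(\xi)$ is divisible by $x-\xi$ in $\mathbb C[x]((t))$, because $x^i-\xi^i$ is. And $f(\xi)/(x-\xi)=f(\xi)\sum_{n\ge0}\xi^n\bar x^{n+1}$ has only negative powers.

**Lemma 2.** If $g\in\mathbb C[\bar x]((t))$, then $[x^{\ge0}]\dfrac g{x-x_+}=\dfrac{g(x_+)}{x-x_+}$, where $g(x_+)$ means $\bar x\to1/x_+$.

Proof. $g-g(x_+)=(\frac1x-\frac1{x_+})g_1$ with $g_1\in\mathbb C[\bar x]((t))$, and $(\frac1x-\frac1{x_+})/(x-x_+)=-\frac1{xx_+}$, so $(g-g(x_+))/(x-x_+)$ has only negative powers. And $1/(x-x_+)$ has only nonnegative powers.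

**Lemma 3.** If $F\in\mathbb C[x]((t))$ is algebraic over $\mathbb C(x,t)$, and $\xi\in\mathbb C$ or $\xi=t/\alpha$, then $F(\xi,t)$ is algebraic.

Proof. Take a nonzero annihilating polynomial in $\mathbb C[x,t][u]$. As $\mathbb C[x]((t))$ is a domain, powers of $x-\xi$ can be divided out, so we may assume that $x-\xi$ does not divide it. Setting $x=\xi$ leaves a nonzero polynomial in $\mathbb C[t,u]$ annihilating $F(\xi,t)$.

**Step 4: $H$ explicitly.** From (10) and $xY_0=\frac{x-t-\sqrt\Delta}{2tx}$,
$$2t\sigma H=\frac{(x-t)D-(\alpha x-t)N_e}{xD}-\sqrt\Delta\,\frac{D+(\alpha x-t)(\alpha-tx^2)}{xD}.$$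
In the second numerator the terms $\pm\alpha t$ cancel, and with $\alpha-\bar a=2\alpha-1$ it equals $x\bigl(\alpha(2\alpha-1)+2t^2x-\alpha tx^2\bigr)$. So
$$2tH=\frac{N_1}{xD\sigma}-\frac{N_2\sqrt q}D,\qquad N_2=\alpha(2\alpha-1)+2t^2x-\alpha tx^2, \tag{14}$$
and expanding the first numerator, using $\alpha+\bar a=1$,
$$N_1=-\alpha t(1-2\alpha)x^4+t^2(2+\alpha)x^3-(\alpha+4T)x^2+3\alpha tx-2\alpha t^2 .$$
Partial fractions in $x$ have the form
$$\frac{N_1}{xD}=d_1x+d_0-\frac{2t}x+\frac{c_-}{x-x_-}+\frac{c_+}{x-x_+},\qquad \frac{N_2}D=-\frac\alpha t+\frac{e_-}{x-x_-}+\frac{e_+}{x-x_+},$$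
with algebraic coefficients in $\mathbb C((t))$; the residue at $0$ is $N_1(0)/D(0)=-2\alpha t^2/(\alpha t)=-2t$.

**Step 5: the positive part.** Take the first term of (14). Lemma 1 with $f=1/\sigma$ and $\xi=0$, $\xi=x_-$ treats the poles at $0$ and $x_-$; the terms $(d_1x+d_0)/\sigma$ and $c_+/((x-x_+)\sigma)$ already lie in $\mathbb C[x]((t))$. As $\sigma(0)=1$,
$$[x^{\ge0}]\frac{N_1}{xD\sigma}=\frac{N_1}{xD\sigma}+\frac{2t}x-\frac{c_-}{\sigma(x_-)(x-x_-)} .$$
In the second term of (14), $[x^{>0}]\sqrt q=\sqrt\gamma\,x=\frac{2t}Wx$; the element $\sqrt q/(x-x_-)$ has no positive powers; and Lemma 2 for $g=\bar x\sqrt q$ gives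
$$[x^{>0}]\frac{\sqrt q}{x-x_+}=x\,[x^{\ge0}]\frac{\bar x\sqrt q}{x-x_+}=\frac{x}{x_+}\cdot\frac{\sqrt q(x_+)}{x-x_+}=\sqrt q(x_+)\Bigl(\frac1{x-x_+}+\frac1{x_+}\Bigr),$$
where $\sqrt q(x_+):=x_+\,g(x_+)$ is a square root of $q(x_+)$. Altogether
$$2tH_{>0}=\Xi(x)-\Xi(0),\qquad \Xi=\frac{N_1}{xD\sigma}+\frac{2t}x-\frac{c_-}{\sigma(x_-)(x-x_-)}+\frac{2\alpha}Wx-\frac{e_+\sqrt q(x_+)}{x-x_+}. \tag{15}$$
Here $\Xi\in\mathbb C[x]((t))$ is algebraic over $\mathbb C(x,t)$, since $W,x_\pm,\sigma(x_-),\sqrt q(x_+)$ are algebraic, and $\Xi(0)$ is algebraic by Lemma 3. So $H_{>0}\in\mathbb C[x]((t))$ is algebraic over $\mathbb C(x,t)$, and it does not involve $c$.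

## 7. The diagonal: proof of Theorem 1

**Step 1: $Q_{0,0}$ and $C$.** The definition of $P$ gives $P=-2tQ_{0,0}\,x+O(x^2)$, one contribution coming from $-th$ and one from $-txB$. Comparing with (13), $Q_{0,0}=CM$ with $M=\frac1{2t}(H_{>0}/x)|_{x=0}$, which is algebraic by Lemma 3. Then $C=\bar c+(\bar a-\bar c)CM$, i.e. $C\bigl(1-(\bar a-\bar c)M\bigr)=\bar c\ne0$. So $C$ is algebraic, and hence so are $Q_{0,0}$ and, by (13), $P(x)$ over $\mathbb C(x,t)$.

**Step 2: $Q(x,x)$.** Set $y=x$ in (9) and multiply by $x$: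
$$x^2K(x,x)\,Q(x,x)=Cx^2+P(x),\qquad K(x,x)=1-t(x^2+2\bar x). \tag{16}$$
So $Q(x,x)$ is algebraic over $\mathbb C(x,t)$, and at $x=1$, with Lemma 3,
$$Q(1,1)=\frac{C+P(1)}{1-3t}$$
is algebraic. This proves Theorem 1 and disproves the conjecture, for every admissible choice of weights. $\blacksquare$

**Check against Section 2.** With $h=x+ax^2t^2+(a+1)c\,xt^3+\cdots$ and $B=1+xt^2+(a+1)c\,t^3+\cdots$ we get $P=\alpha x^2-2tx+\alpha ax^3t^2+(a+1)(\alpha c-1)x^2t^3+\cdots$, and $C=\bar a+(a+1)(\bar ac-1)t^3+\cdots$. As $\alpha a=a-1$, $C+P(1)=1-2t+(a-1)t^2+(a+1)(c-2)t^3+\cdots$. Dividing by $1-3t$ gives $1+t+(2+a)t^2+(4+a+(a+1)c)t^3+\cdots$, as it should be.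

## 8. The function $h$ as an algebraic part plus an integral

Now that $P$ is known, we return to (11).

**Step 1: isolate the part of (11) that can be transcendental.** By (10) and the formula for $xY_0$, the $\sqrt\Delta$-part of $r+\frac{xY_0}{\alpha x-t}$ is
$$\frac{\sqrt\Delta}{2tx}\cdot\frac{(\alpha-tx^2)(\alpha x-t)-D}{D(\alpha x-t)}=\frac\alpha{2t}\Psi,\qquad \Psi:=\frac{\sqrt\Delta\,(x-2t-tx^3)}{xD(\alpha x-t)},$$
because $(\alpha-tx^2)(\alpha x-t)-D=\alpha(\alpha+\bar a)x-2\alpha t-\alpha tx^3$. The rest is $R_e=\frac{N_e}{2txD}+\frac{x-t}{2tx(\alpha x-t)}\in\mathbb C(x,t)$. With (13), the positive part of (11) is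
$$h(x)=\frac C2[x^{>0}]\Bigl\{R_e-\frac{\sigma H_{>0}}{\alpha x-t}\Bigr\}+\frac{\alpha C}{4t}[x^{>0}]\Psi .$$
The first positive part is algebraic over $\mathbb C(x,t)$. In $R_e$ the poles $0,x_-,t/\alpha$ are expanded in $\bar x$ and contribute nothing, there is no polynomial part beyond a constant, and the pole $x_+$ contributes a multiple of $\frac1{x-x_+}+\frac1{x_+}$. For the other term put $f=\sigma H_{>0}$. By Lemma 1 with $\xi=t/\alpha$, $[x^{\ge0}]\frac f{\alpha x-t}=\frac{f-f(t/\alpha)}{\alpha x-t}$, with $f(t/\alpha)$ algebraic by Lemma 3; then subtract the value at $x=0$. Specializing $x=x_0$ (Lemma 3),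
$$h(x_0)=(\text{algebraic})+\frac{\alpha C}{4t}\Lambda_{x_0},\qquad \Lambda_{x_0}:=\bigl([x^{>0}]\Psi\bigr)(x_0),\qquad \Lambda_0=0. \tag{17}$$

**Step 2: rewrite $\Psi$ in the triple $(U,V_0,V_1)$.** With $U=t/x$ one has $\sqrt\Delta=tx^2\bigl(\frac t{V_1}-\frac t{V_0}\bigr)=x(V_0-V_1)$, since $V_0V_1=t^2x$. Also $D=\frac tU(\alpha-V_0)(\alpha-V_1)$ and $\alpha x-t=\frac tU(\alpha-U)$. Since $(V_0-U)(V_1-U)=\frac TU-U(1-U)+U^2$, we have $x-2t-tx^3=-\frac t{U^2}(V_0-U)(V_1-U)$. Therefore
$$\Psi=-\frac Gt,\qquad G=\frac{(V_0-U)(V_1-U)(V_0-V_1)}{(\alpha-U)(\alpha-V_0)(\alpha-V_1)}=\frac{(2U^3-U^2+T)(V_0-V_1)}{(\alpha-U)\,f(U)}, \tag{18}$$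
where $f(U)=\alpha U^2-\alpha\bar aU+T=U(\alpha-V_0)(\alpha-V_1)$ and $(V_0-V_1)^2=e(U)/U$. (The letter $f$ has this meaning from now on.)

**Step 3: the integral.** For $x$ in a compact annulus and $t$ small, $\sqrt\Delta=x\sqrt{(1-t/x)^2-4t^2x}$ is analytic in $(x,t)$, and the denominator $xD(\alpha x-t)$ of $\Psi$ is close to $-\alpha^2\bar ax^3\ne0$. So the $t$-expansion of $\Psi$ converges there, and its $x$-coefficients are Cauchy integrals. Since $\sum_{n\ge1}x_0^nx^{-n-1}=\frac{x_0}{x(x-x_0)}$ for $|x|>|x_0|$,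
$$\Lambda_{x_0}=\frac1{2\pi i}\oint_{|x|=\rho}\Psi\,\frac{x_0\,dx}{x(x-x_0)},\qquad\rho>|x_0|,\ |t|\text{ small}.$$
For $x=t/U$ and $x_0\ne0$, $\frac{x_0\,dx}{x(x-x_0)}=\frac{dU}{U-t/x_0}$, and the orientation of the circle is reversed. With $\Psi=-G/t$ the two signs cancel. So for $x_0\neq y_0$, $\rho>\max(|x_0|,|y_0|)$ and small $t\ne0$,
$$\Theta:=t(\Lambda_{x_0}-\Lambda_{y_0})=\frac1{2\pi i}\oint_{|U|=|t|/\rho}G\,m\,dU,\qquad m=\frac1{U-t/x_0}-\frac1{U-t/y_0}, \tag{19}$$
counterclockwise, where a term with $x_0=0$ or $y_0=0$ is omitted. By (17),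
$$h(x_0)-h(y_0)=(\text{algebraic})+\frac{\alpha C}{4t^2}\,\Theta. \tag{20}$$

**Step 4: what remains for Theorem 2.** The claim is that it suffices to prove, for $x_0\ne y_0$, that $\Theta$ is D-finite (Section 9) and not algebraic (Sections 10 and 11). Given these, (20) shows that $h(x_0)-h(y_0)$ is D-finite and not algebraic, because $\alpha C/(4t^2)$ is a nonzero algebraic series. If $x_0y_0\ne0$ and $x_0\neq y_0$, use (9): $K(x_0,y_0)\not\equiv0$, $\alpha-t/y_0\not\equiv0$, and $C,P(y_0)$ are algebraic, so $Q(x_0,y_0)$ is D-finite and not algebraic. If $y_0=0\ne x_0$, then $Q(x_0,0)=h(x_0)/x_0$ and $h(0)=0$. If $x_0=0\ne y_0$, then $tQ(0,y_0)=(\alpha-t/y_0)h(y_0)-P(y_0)/y_0$. If $x_0=y_0$, then $Q(x_0,x_0)$ is algebraic: for $x_0\ne0$ by (16) and Lemma 3, as $K(x_0,x_0)\not\equiv0$, and for $x_0=0$ by Theorem 1. Algebraic series are D-finite.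

## 9. A linear differential equation for $\Theta$

Fix $x_0\ne y_0$. The special points in the $U$-plane are the **branch points** $0,U_1,U_2,U_3$ (with $U_1,U_2,U_3$ the roots of $e$) and the **poles** $\alpha$, the two roots of $f$, $t/x_0$ and $t/y_0$ (one of the last two is omitted if $x_0$ or $y_0$ is $0$).

**Lemma 4.** For all but finitely many $t$, the special points are pairwise distinct.

Proof. Let $S(U)$ be the product of $U\,e(U)$, $U-\alpha$, $f(U)$, $U-t/x_0$, $U-t/y_0$ (with the omission). Its coefficients are in $\mathbb C[t]$ and its leading coefficient is the constant $\alpha$. So it suffices to see that no two special points agree identically in $t$; then the discriminant of $S$ is a nonzero polynomial in $t$.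

- Branch points: $e(0)=-4T$, and $e'=(1-U)(1-3U)$ with $e(1)=-4T$, $e(\frac13)=4(\frac1{27}-T)$.
- The point $\alpha\ne0$: $e(\alpha)=\alpha(1-\alpha)^2-4T$, $f(\alpha)=\alpha^3-\alpha^2\bar a+T$, and $\alpha\neq t/x_0$ generically.
- Roots of $f$: $f(0)=T$, the discriminant of $f$ is $\alpha^2\bar a^2-4\alpha T$, and $f(t/x_0)=-\alpha\bar at/x_0+O(t^2)$. At a common root of $e$ and $f$ we would have $V_0=V_1=\frac{1-U}2=\alpha$, so $U=1-2\alpha$ and $T=(1-2\alpha)\alpha^2$, which holds for finitely many $t$ only.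
- The point $t/x_0\ne0$: $e(t/x_0)=t/x_0+O(t^2)$, and $t/x_0\ne t/y_0$.

The same computations apply to $t/y_0$. $\square$

In particular $S$ is squarefree over $\mathbb C(t)$. Let $Z=U(V_0-V_1)$, so $Z^2=p(U):=U\,e(U)$, a polynomial of degree $4$ dividing $S$, and $V_0-V_1=e(U)/Z$. By (18), the integrand of (19) is $RZ^{-1}$ with $R\in\mathbb C(t)[U,1/S]$. Let
$$\mathcal M=\mathbb C(t)[U,1/S]\,Z^{-1}.$$
Since $\partial Z^{-1}=-\frac{\partial p}{2p}Z^{-1}$ for $\partial=\partial_U$ or $\partial_t$, and $p$ divides $S$, $\mathcal M$ is stable under both derivations.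

**Step 1: $\mathcal M/\partial_U\mathcal M$ is finite-dimensional over $\mathbb C(t)$.** First we lower the power of $S$ in the denominator. For a polynomial $A\in\mathbb C(t)[U]$ and $j\ge1$,
$$\partial_U\bigl(AS^{-j}Z^{-1}\bigr)=\bigl(A'S-AE_j\bigr)S^{-j-1}Z^{-1},\qquad E_j=\frac{p'S}{2p}+jS' .$$
At a root of $p$, $\frac{p'S}p$ equals $S'$, so $E_j=(j+\frac12)S'\ne0$; at any other root of $S$, $E_j=jS'\neq0$. So $E_j$ is invertible modulo $S$. Given $BS^{-j-1}Z^{-1}$ with $j\ge1$, choose $A$ with $AE_j\equiv-B$ modulo $S$. Subtracting the derivative above leaves a numerator divisible by $S$, and the exponent drops by one. Hence every element is congruent to some $BS^{-1}Z^{-1}$ with $B$ polynomial.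

Now we lower the degree of $B$. For $n\ge0$,
$$\partial_U(U^nZ^{-1})=\Bigl(nU^{n-1}p-\tfrac12U^np'\Bigr)\frac Sp\,S^{-1}Z^{-1},$$
with numerator of leading coefficient proportional to $n-2$, hence of exact degree $n-1+\deg S$ unless $n=2$. So all but finitely many monomials $B=U^i$ can be eliminated.

**Step 2: the equation.** By Step 1 the elements $\partial_t^k(RZ^{-1})$, $k\ge0$, are linearly dependent over $\mathbb C(t)$ modulo $\partial_U\mathcal M$:
$$\sum_kp_k(t)\,\partial_t^k(RZ^{-1})=\partial_U\Phi,\qquad\Phi\in\mathcal M,$$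
with polynomials $p_k$ not all zero. Take a small $t'\ne0$ which is not a pole of a coefficient of $\Phi$. The circle $|U|=|t'|/\rho$ encloses exactly two branch points, $0$ and $U_1\sim4T$, because $U_2,U_3\to1$ as $t\to 0$; so $Z$ is single-valued on it. It meets no root of $S$: the roots of $f$ are $O(T)$ and close to $\bar a\neq0$, and $|t'/x_0|,|t'/y_0|>|t'|/\rho$. For $t$ near $t'$ the circle may be kept fixed. Integrating the identity over it, the right side gives $0$, and we may differentiate under the integral sign on the left. So $\sum_kp_k\Theta^{(k)}=0$ near $t'$. By (19), $\Theta$ is a convergent power series at $t=0$, so the equation holds for it identically, and $\Theta$ is D-finite. $\blacksquare$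

## 10. The pinched contour at $T=\frac1{27}$

It remains to show that $\Theta$ is not algebraic when $x_0\ne y_0$. If one of them is $0$, let it be $y_0$; swapping only changes the sign of $\Theta$. The plan: move $t$ to a point $t_1$ with $t_1^3=\frac1{27}$, where $U_1$ and $U_2$ collide at $\frac13$ and squeeze the contour. Turning around $t_1$ should add a fixed function $2w$ to $\Theta$, up to algebraic terms. If $w\not\equiv0$, $\Theta$ has infinitely many branches.

Choose a cube root of unity $\zeta\ne x_0,y_0$; there are three candidates and at most two are excluded. Put $t_1=\zeta/3$. This choice keeps $t/x_0$ and $t/y_0$ away from $\frac13$ as $t\to t_1$.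

**Step 1: continuation of $\Theta$ toward $t_1$.** For $0<T<\frac1{27}$ the roots of $e$ are real with $0<U_1<\frac13<U_2<1<U_3<\frac43$, because $U(1-U)^2$ has the local maximum $\frac4{27}$ at $U=\frac13$, vanishes at $0$ and $1$, and equals $\frac4{27}$ again at $\frac43$. So $|U|=\frac13$ separates $\{0,U_1\}$ from $\{U_2,U_3\}$. Let $\mathcal B$ be the finite set of $t$ at which two special points coincide (Lemma 4). Follow $t=\zeta s$ from a small $s>0$ toward $s=\frac13$, with detours around the points of $\mathcal B$ in the open segment so small that $|U|=\frac13$ still separates the same pairs of branch points.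

For $t$ on this path, $V_0-V_1=\sqrt{e(U)/U}$ has a single-valued branch near $|U|=\frac13$, since two branch points lie inside. We take the branch continuous along the path which for small $t$ is close to $1-U$. Between $|U|=|t|/\rho$ and $|U|=\frac13$ it agrees with the branch in (19). Call a closed curve $\gamma$, together with a branch of $V_0-V_1$ along it, *admissible* at $t$ if $\gamma$ avoids all special points and arises from $|U|=\frac13$ with this branch by a homotopy in $\mathbb C\setminus\{0,U_1,U_2,U_3\}$ carrying the branch along. A small perturbation of $|U|=\frac13$ is admissible, and a curve admissible at $t'$ is admissible at all $t$ near $t'$.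

**Claim 1.** At each $t$ on the path, the continued germ of $\Theta$ equals $\frac1{2\pi i}\oint_\gamma Gm\,dU$ plus an algebraic germ, for every admissible $\gamma$.

Proof. Consider two admissible curves at the same $t\notin\mathcal B$. On the double cover of $\mathbb C\setminus\{0,U_1,U_2,U_3\}$ defined by $\sqrt{e(U)/U}$ both lift to closed curves, homotopic to each other. The form $Gm\,dU$ is meromorphic on the cover, with poles only over the poles listed. So the two integrals differ by $2\pi i$ times an integer combination of residues of $\pm Gm\,dU$ at these poles. The poles are simple and are not branch points, so each residue is a rational expression in $t$, the pole $\pi(t)$ and $\sqrt{e(\pi)/\pi}$. It is an algebraic function of $t$, analytic along any path avoiding $\mathcal B$.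

Cover the part of the path up to a given point by finitely many small discs that avoid $\mathcal B$ and overlap consecutively, in each of which one fixed curve is admissible. The integral over a fixed curve is analytic in the disc. In the first disc the circle in (19) is admissible, because the ring between it and $|U|=\frac13$ has no branch points for small $t$. On each overlap the integrals over the old and the new curve differ by a combination of residues, which is analytic on the next disc. So $\Theta$ continues along the path in the form stated. $\square$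

**Step 2: local coordinates at $t_1$.** Put
$$k=\tfrac1{27}-T,\qquad U=\tfrac13+u,\qquad\kappa=\sqrt k .$$
Then $k$ is a local coordinate at $t_1$. From $(\frac13+u)(\frac23-u)^2=\frac4{27}-u^2+u^3$ we get $e=4k-u^2+u^3$. With $u=\kappa v$, the branch points tending to $U=\frac13$ are $v=\pm2+O(\kappa)$; the other two tend to $0$ and $\frac43$. Next, the poles. The pole $t/x_0$ tends to $\zeta/(3x_0)\ne\frac13$, likewise $t/y_0$. The pole $\alpha$ is $\frac13$ only if $\alpha=\frac13$. At $t=t_1$,
$$f(\tfrac13)=\frac\alpha9-\frac{\alpha(1-\alpha)}3+\frac1{27}=\frac{(3\alpha-1)^2}{27},$$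
so a root of $f$ tends to $\frac13$ only if $\alpha=\frac13$. In that case $f=\frac13\bigl(U^2-\frac23U+3T\bigr)=\frac13(u^2-3k)$. Hence for $\alpha=\frac13$ the poles near $\frac13$ are $v=0,\pm\sqrt3$, and for $\alpha\neq\frac13$ there are none. Fix a small $L>0$. For $t$ near $t_1$ there are no special points in $3|\kappa|\le|u|\le2L$, and exactly two branch points in $|u|<3|\kappa|$.

**Step 3: the contour at the pinch.** Take $t_*$ on the segment close to $t_1$, with no points of $\mathcal B$ between $t_*$ and $t_1$, and $\kappa>0$. The circle $|U|=\frac13$ meets $|u|=L$ in $p_\pm=\frac13+Le^{\pm i\theta}$ with $\cos\theta=-\frac{3L}2$, so $\theta$ is slightly larger than $\frac\pi2$. Let $\gamma$ consist of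

1. a fixed arc $\gamma_{\rm out}$ from $p_+$ to $p_-$ along the part of $|U|=\frac13$ outside $|u|<L$, slightly perturbed to avoid the poles at $t_1$;
2. the radial segment from $p_-$ to $|u|=3\kappa$;
3. the path $u=\kappa\eta$, where $\eta$ is the broken line $3e^{-i\theta}\to1\to3e^{i\theta}$ in the $v$-plane;
4. the radial segment from $|u|=3\kappa$ to $p_+$.

The path $\eta$ meets the real axis only at $v=1$, so it avoids $v=0,\pm\sqrt3$ and stays away from $v=\pm2$. The curve $\gamma$ is admissible. Indeed, in the disc $|u|\le L$ both the circle $|U|=\frac13$ and $\gamma$ run from $p_-$ to $p_+$ within the disc with all real points outside the open interval $(U_1,U_2)$ removed; this set is simply connected. By Claim 1,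
$$\Theta=\Theta_{\rm loc}+g\ \text{ near }t_*,\qquad\Theta_{\rm loc}=\frac1{2\pi i}\oint_\gamma Gm\,dU,\qquad g\text{ an algebraic germ.}$$

**Step 4: going twice around $t_1$.** Replace $\kappa$ by $\kappa e^{i\varphi}$, $0\le\varphi\le2\pi$; then $k$ turns twice around $0$ and $t$ twice around $t_1$. Deform $\gamma$ along: keep $\gamma_{\rm out}$ and the radial segments, rotate the inner path to $\kappa e^{i\varphi}\eta$, and insert an arc of angle $\varphi$ on $|u|=3|\kappa|$ before it and the reversed arc after it. In the rotating coordinate $v=u/(\kappa e^{i\varphi})$ the special points near $\frac13$ stay at $\pm2+O(\kappa)$ and, if $\alpha=\frac13$, at $0,\pm\sqrt3$. So the curve never meets a special point. On $\gamma_{\rm out}$, $e/U$ stays close to its nonzero value at $t_1$, so there the branch returns to itself. At $\varphi=2\pi$ the curve is $\gamma$ with a full counterclockwise circle inserted before $\kappa\eta$ and a full clockwise circle after it.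

On $3|\kappa|\le|u|\le2L$ the integrand has two single-valued branches $\pm F_1$, since two branch points lie inside. Let $F_1$ be the one used on the $p_-$ side. On the $p_+$ side the integrand is then $-F_1$: the path $\kappa\eta$ followed by the arc of $|u|=3\kappa$ back through angle $0$ encloses exactly one branch point, the one near $v=2$, so continuation along it changes the sign. The counterclockwise circle before contributes $\oint F_1$, and the clockwise circle after contributes $-\oint(-F_1)=\oint F_1$, both integrals taken counterclockwise. Hence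
$$\Theta_{\rm loc}\longmapsto\Theta_{\rm loc}+2w,\qquad w(t)=\frac1{2\pi i}\oint_{|u|=L}F_1\,dU, \tag{21}$$
where the circle has been moved to $|u|=L$ across a ring free of special points. Near $t_1$ (including $t_1$ itself) $e/U$ has no zero on $|u|=L$, so $w$ is analytic and single-valued there. Repeating the double loop $N$ times gives $\Theta_{\rm loc}+2Nw$. If $\Theta$ were algebraic, $\Theta_{\rm loc}=\Theta-g$ would have finitely many branches, and $w\equiv0$. It remains to show $w\not\equiv0$.

## 11. Cyclic symmetry and the computation of $w$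

**Step 1: average over the triple.** Here the purpose is to replace the variable $U$ by the symmetric function
$$\iota=UV_0+V_0V_1+V_1U=U-U^2+\frac TU .$$
For $t$ near $t_1$ and $L/2\le|u|\le2L$, let $V_0,V_1$ be the analytic branches for which $F_1=G(U,V_0,V_1)\,m$, with $G$ as in the first form of (18). At $t=t_1$, $V_0+V_1=\frac23-u$ and $(V_0-V_1)^2=-u^2(1-u)/U=-3u^2+O(u^3)$, so
$$V_0-\tfrac13=\omega u+O(u^2),\qquad V_1-\tfrac13=\omega^2u+O(u^2),$$
with $\omega$ a primitive cube root of unity. Let $\Gamma=\{|u|=L\}$. For $L$ small and $t$ near $t_1$, the maps $U\mapsto V_0(U)$ and $U\mapsto V_1(U)$ carry $\Gamma$ to curves inside $L/2<|u|<2L$ with winding number $1$ about $\frac13$.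

For $U\in\Gamma$ let $U'=V_0(U)$. By the symmetry of (1), $\{V_0(U'),V_1(U')\}=\{U,V_1(U)\}$. At $t_1$, $V_0(U')-\frac13=\omega^2u+O(L^2)$ is far from $U-\frac13=u$, as $|u-\omega^2u|=\sqrt3L$. So $V_0(U')=V_1(U)$ and $V_1(U')=U$, and by continuity this holds for $t$ near $t_1$. Similarly, for $U''=V_1(U)$ one gets $V_0(U'')=U$ and $V_1(U'')=V_0(U)$. Both maps act on the triple $(U,V_0,V_1)$ as cyclic permutations.

The function $G$ is invariant under cyclic permutations. Its denominator is symmetric; under $(U,V,V')\to(V,V',U)$ the numerator $(V-U)(V'-U)(V-V')$ becomes $(V'-V)(U-V)(V'-U)$, which is the same. So $G$ takes equal values at $U$, $U'$ and $U''$. Let $\tau=t/x_0$ or $\tau=t/y_0$ (the latter if $y_0\ne0$). Since $G/(U-\tau)$ is analytic on $L/2\le|u|\le2L$, $\Gamma$ may be replaced by its images, and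
$$\oint_\Gamma\frac{G\,dU}{U-\tau}=\oint_\Gamma\frac{G\,dV_0}{V_0-\tau}=\oint_\Gamma\frac{G\,dV_1}{V_1-\tau}=\frac13\oint_\Gamma G\;d\log\bigl[(U-\tau)(V_0-\tau)(V_1-\tau)\bigr].$$
The numbers $U,V_0,V_1$ are the roots of $X^3-X^2+\iota X-T$, so the product in brackets is
$$T-\tau\iota+\tau^2-\tau^3=-\tau\bigl(\iota-\iota(\tau)\bigr),\qquad\iota(\tau)=\tau-\tau^2+\frac T\tau .$$
Write $\iota_{x_0}=\iota(t/x_0)=\frac t{x_0}-\frac{t^2}{x_0^2}+t^2x_0$, and similarly $\iota_{y_0}$. Then
$$w=\frac1{6\pi i}\oint_\Gamma G\,\mu\,d\iota,\qquad\mu=\frac1{\iota-\iota_{x_0}}-\frac1{\iota-\iota_{y_0}}\quad\Bigl(\mu=\frac1{\iota-\iota_{x_0}}\ \text{if }y_0=0\Bigr). \tag{22}$$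

**Step 2: $G$ as a function of $\iota$.** The square of the numerator of $G$ is the discriminant of $X^3-X^2+\iota X-T$, namely $-4\iota^3+\iota^2+18T\iota-4T-27T^2$. The denominator is $\alpha^3-\alpha^2+\alpha\iota-T=\alpha(\iota-\iota_\alpha)$ with $\iota_\alpha=\iota(\alpha)$. Put $\iota=\frac13-3k+z$ and recall $T=\frac1{27}-k$. Write $\iota=\frac13+\delta$ with $\delta=z-3k$; expanding,
$$\text{discriminant}=-3\delta^2-18k\delta-27k^2-4\delta^3=-3z^2-4(z-3k)^3, \tag{23}$$
all lower terms cancelling: the constants sum to $\frac{-4+3+6-4-1}{27}=0$, the terms in $\delta$ to $-\frac43+\frac23+\frac23=0$, and those in $k$ to $-6+4+2=0$.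

**Step 3: positions at $t_1$.** At $t=t_1$,
$$\iota(\tau)-\frac13=\frac{27\tau^2-27\tau^3+1-9\tau}{27\tau}=-\frac{(3\tau-1)^3}{27\tau}. \tag{24}$$
This has three consequences.

- Taking $\tau=U$ gives $z=-u^3/U$ at $t_1$. For $L\le\frac1{12}$, $z$ runs along $\Gamma$ inside the ring $2L^3<|z|<5L^3$ and winds three times around $0$. Both statements persist for $t$ near $t_1$.
- At $t_1$, $\iota_{x_0}\neq\frac13$ because $x_0\ne\zeta$. Likewise for $\iota_{y_0}$ if $y_0\ne0$.
- At $t_1$, $\iota_\alpha\ne\frac13$ if $\alpha\ne\frac13$. If $\alpha=\frac13$, then $\iota_\alpha=\frac29+3T=\frac13-3k$ for all $t$, so $\iota-\iota_\alpha=z$.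

**Step 4: a residue in $z$.** From (23),
$$\text{discriminant}=-z^2(3+4z)+36kz^2-108k^2z+108k^3=-z^2(3+4z)(1+E),\qquad E=-\frac{36}{3+4z}\Bigl(k-\frac{3k^2}z+\frac{3k^3}{z^2}\Bigr).$$
On the ring $2L^3<|z|<5L^3$, with $L$ small and then $t$ close to $t_1$, $E$ is small and the numerator of $G$ is $\varepsilon i\,z\sqrt{3+4z}\sqrt{1+E}$ with a constant sign $\varepsilon=\pm1$. It is a single-valued analytic function of $z$, and so is the whole integrand of (22). Since $z$ winds three times around $0$ and $d\iota=dz$ for fixed $t$, the factor $\frac1{6\pi i}$ turns into a residue extraction: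
$$w=[z^{-1}]\;\lambda(t)\,\frac z{\iota-\iota_\alpha}\,\sqrt{1+E}\;\phi(z,t), \tag{25}$$
where, if $y_0\neq0$,
$$\phi=\frac{\sqrt{3+4z}}{(\iota-\iota_{x_0})(\iota-\iota_{y_0})},\qquad\lambda=\frac{\varepsilon i}\alpha(\iota_{x_0}-\iota_{y_0}),$$
and, if $y_0=0$, $\phi=\frac{\sqrt{3+4z}}{\iota-\iota_{x_0}}$, $\lambda=\frac{\varepsilon i}\alpha$. By Step 3, $\phi$ is analytic near $(z,t)=(0,t_1)$ with $\phi(0,t_1)\ne0$. For $L$ small, its domain contains the disc $|z|\le5L^3$, and so does that of $1/(\iota-\iota_\alpha)$ if $\alpha\ne\frac13$. Also $\lambda\not\equiv0$, because $\iota_{x_0}-\iota_{y_0}=t\bigl(\frac1{x_0}-\frac1{y_0}\bigr)+O(t^2)$.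

**Step 5: the leading term.** Expand $\sqrt{1+E}=\sum_n\binom{1/2}nE^n$, uniformly on a fixed circle $|z|=L'$ in the ring. There $E=O(k)$, so the terms with $n\ge4$ contribute $O(k^4)$. Each $E^n$ is a combination of terms $k^{n+j}z^{-j}$, $0\le j\le2n$, times a function analytic at $z=0$, namely $(3+4z)^{-n}$.

Suppose $\alpha\ne\frac13$. Then $z/(\iota-\iota_\alpha)$ is $z$ times an analytic function that is nonzero at $(0,t_1)$, so a contribution to $[z^{-1}]$ needs $j\ge2$, hence $n\ge1$. The order $k^3$ arises only from $n=1$, $j=2$, with coefficient $\frac12\cdot(-36)\cdot3\cdot\frac13=-18$; all other contributions have $n+j\ge4$. So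
$$w=\lambda(t)\Bigl(\frac{-18\,\phi(0,t_1)}{\frac13-\iota_\alpha|_{t_1}}\,k^3+O(k^4)\Bigr)\not\equiv0 .$$

Suppose $\alpha=\frac13$. Then $z/(\iota-\iota_\alpha)=1$, and a contribution needs $j\ge1$. The order $k^2$ arises only from $n=1$, $j=1$, with coefficient $\frac12\cdot(-36)\cdot(-3)\cdot\frac13=18$; all other contributions have $n+j\ge3$. So
$$w=\lambda(t)\bigl(18\,\phi(0,t_1)\,k^2+O(k^3)\bigr)\not\equiv0 .$$

In both cases $w\not\equiv0$. By (21), $\Theta$ has infinitely many branches up to an algebraic germ, so it is not algebraic. Together with Section 9 and Step 4 of Section 8, this proves Theorem 2. $\blacksquare$
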